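\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Random signs and almost everywhere convergence for one-sided kernels of modulus $1/x$}


\begin{abstract}
We show that there is a measurable function $\theta$ on $(0,\infty)$ with $|\theta(x)|=1/x$ for every $x$ such that, for every $f\in L^1(\mathbb R)$, the improper integral $\int_0^\infty\theta(y)f(x-y)\,dy$ converges for almost every $x$. More generally, a measurable modulus $\psi$ admits such a choice of sign whenever $x\psi(x)$ is bounded on $(0,1)$ and $\psi$ is bounded on $[1,\infty)$; for nonincreasing $\psi$ the boundedness of $x\psi(x)$ on $(0,1)$ is also necessary. The signs are random on very fine cells, and the smallness of the correlations of the resulting kernel takes the place of smoothness in a Calder\'on--Zygmund argument.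
\end{abstract}

\section{The question and the results}

Let $\theta$ be a measurable function on $(0,\infty)$. We say that $\theta$ has property $(*)$ if for every $f\in L^1(\mathbb R)$ the improper integral
\[
\int_0^\infty\theta(y)f(x-y)\,dy:=\lim_{\varepsilon\to0^+,\,R\to\infty}\int_\varepsilon^R\theta(y)f(x-y)\,dy
\]
converges for almost every $x\in\mathbb R$. If $\theta$ is integrable on $(0,1)$ and bounded on $[1,\infty)$, this holds trivially, with absolute convergence. The question is how large $|\theta|$ can be near $0$ if the signs of $\theta$ are chosen well.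

The following is known. Let $\psi:(0,\infty)\to[0,\infty)$ satisfy
\begin{itemize}
\item[(a)] $\lim_{x\to0}x\psi(x)=0$;
\item[(b)] $\psi$ is nonincreasing;
\item[(c)] the numbers $s_k=\int_{2^{-k-1}}^{2^{-k}}\psi$ satisfy $\sum_{k\ge1}|s_{k+1}-s_k|<\infty$.
\end{itemize}
Then the function equal to $(-1)^k\psi$ on the shell $[2^{-k-1},2^{-k})$, $k\in\mathbb Z$, has property $(*)$. The function $\psi(x)=1/x$ satisfies (b) and (c), with $s_k=\log2$ for all $k$, and just fails (a). This leads to the question posed in \cite{AECS}: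
\begin{quote}
\emph{Is there a measurable $\theta$ with $|\theta(x)|=1/x$ for every $x>0$ that has property $(*)$?}
\end{quote}

The alternating choice of signs does not work here. Take $f=1_{[0,1]}$ and $0<x<1$. Then $f(x-y)=1$ for $0<y\le x$ and $f(x-y)=0$ for $y>x$, so $(*)$ forces $\int_\varepsilon^1\theta(y)\,dy$ to converge as $\varepsilon\to0$. If $\theta$ has modulus $1/x$ and constant sign on each shell, whether alternating or not, then each shell contributes $\pm\log2$, and there is no convergence. So $\theta$ must change sign \emph{inside} the shells, and cancellation there is easy to arrange. What is not clear is whether it helps for rough $f$: the size $1/x$ is critical, and a kernel with many sign changes has none of the smoothness on which the usual theory of singular integrals relies. Nevertheless the answer is yes.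

\begin{theorem}\label{thm:main}
Let $\psi:(0,\infty)\to[0,\infty)$ be measurable, with $\sup_{0<x<1}x\psi(x)<\infty$ and $\psi$ bounded on $[1,\infty)$. Then there is a measurable real $\theta$ with $|\theta(x)|=\psi(x)$ for every $x>0$ that has property $(*)$. Moreover, the operator
\[
f\longmapsto\sup_{0<\varepsilon<1}\Bigl|\int_\varepsilon^1\theta(y)f(x-y)\,dy\Bigr|
\]
is of weak type $(1,1)$. In particular, for $\psi(x)=1/x$ such a $\theta$ exists.
\end{theorem}

Here an operator $S$ is of weak type $(1,1)$ if $|\{|Sf|>\lambda\}|\le C\|f\|_1/\lambda$ for all $f\in L^1$ and $\lambda>0$. For monotone moduli the size $1/x$ is exactly the limit.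

\begin{theorem}\label{thm:class}
Let $\psi:(0,\infty)\to[0,\infty)$ be nonincreasing. A measurable $\theta$ with $|\theta|=\psi$ and with property $(*)$ exists if and only if $\sup_{0<x<1}x\psi(x)<\infty$.
\end{theorem}

Two comments on the hypotheses. Some control of $\psi$ away from $0$ is needed in Theorem~\ref{thm:main}: if $\int_1^2\psi=\infty$ and $f=1_{[-2,0]}$, then for $0<x<1$ we have $f(x-y)=1$ for all $y\in(1,2)$, so $\int_\varepsilon^R\theta(y)f(x-y)\,dy$ is not absolutely convergent for $\varepsilon<1$ and $R\ge2$. And monotonicity cannot simply be dropped from the necessity part of Theorem~\ref{thm:class}: if $\psi(x)=1/x$ except that $\psi(2^{-k})=4^k$ for $k\ge1$, then $x\psi(x)$ is unbounded on $(0,1)$, but changing on a null set the function $\theta$ given by Theorem~\ref{thm:main} for $1/x$ gives one with modulus $\psi$ and property $(*)$.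

\medskip
\noindent\textbf{Plan.} We cut each shell into tiny cells, make $\theta$ change sign at the middle of each cell so that it has nearly zero mean there, and multiply it on each cell by an independent random sign. Section~\ref{sec:block} shows, for a single shell, what the random signs achieve. Section~\ref{sec:construction} gives the construction and the only probabilistic lemma, Section~\ref{sec:weak} the weak type estimate, and Section~\ref{sec:ae} deduces Theorem~\ref{thm:main}. Section~\ref{sec:necessity} proves Theorem~\ref{thm:class}.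

\section{One shell by hand}\label{sec:block}

This section is motivation; only the notation $h_J$, $A_\delta$ and the elementary formulas \eqref{eq:toydensity} and \eqref{eq:toyF} are used again.

All cells and dyadic intervals in this paper are closed on the left and open on the right. Cut $[\frac12,1)$ into $q$ consecutive cells $J_1,\dots,J_q$ of length $2\delta$, so that $4\delta q=1$. For an interval $J$ with left and right halves $J',J''$ put $h_J=1_{J'}-1_{J''}$. With signs $\varepsilon_i=\pm1$ consider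
\[
K=\sum_{i=1}^q\varepsilon_ih_{J_i},
\]
which has modulus $1$ on the shell and integral $0$ on each cell.

We want to see how $K$ acts on the ``bad'' functions of a Calder\'on--Zygmund decomposition at height $\lambda$. These are real functions $B$, supported on dyadic intervals $Q$ of a fixed length $2^{-j}$, with $\int_Q|B|\le4\lambda|Q|$ for each of these $Q$. An interval $I$ meets at most $|I|2^j+2$ dyadic intervals of length $2^{-j}$, so
\begin{equation}\label{eq:toydensity}
\int_I|B|\le4\lambda\bigl(|I|+2\cdot2^{-j}\bigr).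
\end{equation}
Bad functions also satisfy $\int_QB=0$, and for a smooth kernel this makes $K*B$ small. For our $K$ this cancellation is useful only if $2^{-j}$ is well below the cell length. Suppose instead that $\delta\le2^{-j}\le\frac12$. In this range we do not use the cancellation of $B$, but only the identity
\begin{equation}\label{eq:toyquad}
\|K*B\|_2^2=\iint B(z)B(w)F(w-z)\,dz\,dw,\qquad F(x)=\int K(x+y)K(y)\,dy,
\end{equation}
and everything depends on the autocorrelation $F$.

It can be computed. Let $A_\delta(x)=\int h_J(x+y)h_J(y)\,dy$ for an interval $J$ of length $2\delta$. The position of $J$ does not matter, and $A_\delta$ is the continuous function, linear between consecutive points of $\delta\mathbb Z$, with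
\[
A_\delta(0)=2\delta,\qquad A_\delta(\pm\delta)=-\delta,\qquad A_\delta(x)=0\ \text{ for }|x|\ge2\delta.
\]
Since $J_{i+p}=J_i+2p\delta$,
\begin{equation}\label{eq:toyF}
F(x)=\sum_{|p|<q}\rho_pA_\delta(x-2p\delta),\qquad \rho_p=\rho_{-p}=\sum_{i=1}^{q-p}\varepsilon_i\varepsilon_{i+p}\quad(0\le p<q).
\end{equation}
Putting $\rho_p=0$ for $|p|\ge q$, we see that $F$ is linear between points of $\delta\mathbb Z$, with $F(2p\delta)=2\delta\rho_p$ and $F((2p+1)\delta)=-\delta(\rho_p+\rho_{p+1})$. Moreover $|F|\le\frac12$ always, and $F(x)=0$ for $|x|\ge\frac12$.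

\emph{All signs equal.} Then $\rho_p=q-|p|$ for $|p|\le q$, and $|F|\ge\frac14$ at every grid point $x\in\delta\mathbb Z$ with $|x|\le\frac14$. Inserting $|F|\le\frac12$ and \eqref{eq:toydensity} in \eqref{eq:toyquad} gives $\|K*B\|_2^2\le C\lambda\|B\|_1$, a bound that does not improve as $j$ grows. In the full problem this is not good enough, because we shall have to sum over all sizes $2^{-j}$ between the length of the shell and that of the cell.

\emph{Small correlations.} Suppose that $|\rho_p|\le R$ for all $p\ne0$. Then $|F|\le2\delta R$ for $|x|\ge2\delta$. For fixed $w$ we split the $z$-integral in \eqref{eq:toyquad} at $|w-z|=2\delta$ and use \eqref{eq:toydensity} on each piece: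
\begin{align*}
\|K*B\|_2^2&\le\Bigl[\tfrac12\cdot4\lambda(4\delta+2\cdot2^{-j})+2\delta R\cdot4\lambda(1+2\cdot2^{-j})\Bigr]\|B\|_1\\
&\le\lambda\bigl(12\cdot2^{-j}+4R/q\bigr)\|B\|_1 .
\end{align*}
If the signs are random, $\rho_p$ is for each $1\le p<q$ a sum of $q-p$ independent signs (see the proof of Lemma~\ref{lem:corr}), so one expects $R$ of order $q^{1/2}$ up to a logarithm; and $q=1/(4\delta)\ge2^{j-2}$. Thus \emph{random signs gain a negative power of $2^j$}, which makes the sum over sizes converge. This gain is the heart of the proof. Figure~\ref{fig:corr} shows the effect for $q=4$.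

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.85cm,y=0.2cm]
\draw[->] (-0.3,0)--(8.7,0) node[right] {$x/\delta$};
\draw[->] (0,-8)--(0,9.5) node[above] {$F/\delta$};
\draw[dashed] (0,8)--(1,-7)--(2,6)--(3,-5)--(4,4)--(5,-3)--(6,2)--(7,-1)--(8,0);
\draw[thick] (0,8)--(1,-5)--(2,2)--(3,-1)--(4,0)--(5,1)--(6,-2)--(7,1)--(8,0);
\draw (2,0.3)--(2,-0.3);
\draw (4,0.3)--(4,-0.3);
\draw (6,0.3)--(6,-0.3);
\draw (8,0.3)--(8,-0.3);
\node at (2,-8) {\small $2$};
\node at (4,-8) {\small $4$};
\node at (6,-8) {\small $6$};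
\node at (8,-8) {\small $8$};
\node[left] at (0,8) {\small $8$};
\end{tikzpicture}
\caption{The autocorrelation $F$ of $K=\sum_{i=1}^4\varepsilon_ih_{J_i}$ for $x\ge0$, with cells of length $2\delta$. Dashed: signs $+,+,+,+$, where $(\rho_0,\rho_1,\rho_2,\rho_3)=(4,3,2,1)$. Solid: signs $+,+,+,-$, where $(\rho_0,\rho_1,\rho_2,\rho_3)=(4,1,0,-1)$. The central spike is unavoidable; for $|x|\ge2\delta$ the maximum of $|F|$ is $6\delta$ for the first choice and $2\delta$ for the second.}
\label{fig:corr}
\end{figure}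

In the actual problem there are three more things to deal with: the weight $1/x$ (or $\psi$) is not constant; there are infinitely many shells, whose contributions must not reinforce each other; and almost everywhere convergence requires a bound for the \emph{supremum} of the partial sums. The first point is settled by replacing $\psi$ by its mean on each cell, which costs an integrable error. The second is settled by the same probabilistic computation, applied to correlations between two shells. For the third we use that the cells of successive shells become shorter at least geometrically.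

\section{The construction}\label{sec:construction}

Let $\psi$ be as in Theorem~\ref{thm:main}. Dividing $\psi$ by a constant, we assume that $\psi(x)\le1/x$ on $(0,1)$. Taking real and imaginary parts, we consider only real $f$ in Sections~\ref{sec:construction}--\ref{sec:ae}. The letter $C$ denotes constants, possibly different at each occurrence, that do not depend on $f,\lambda$ or on the indices $n,k,l,j,i$.

\subsection{Cells and signs}

For $k\ge0$ let $I_k=[2^{-k-1},2^{-k})$. We choose strictly increasing integers $m_k\ge2k+2$ and put $\delta_k=2^{-m_k}$ and $N_k=2^{-k}/\delta_k=2^{m_k-k}$. Then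
\begin{equation}\label{eq:scales}
N_k\ge2^{k+2},\qquad N_k\ge2^{m_k/2},\qquad \delta_n\le2^{-(n-k)}\delta_k\quad(n\ge k).
\end{equation}
Let $\mathcal D_k$ be the partition of $I_k$ into dyadic intervals of length $2\delta_k$, the \emph{cells}; there are $2^{-k-2}/\delta_k=N_k/4$ of them. For $J\in\mathcal D_k$ put $c_J=\frac1{|J|}\int_J\psi$, so $0\le c_J\le2^{k+1}$. The averages of $\psi$ over dyadic intervals of length $2\delta$ converge to $\psi$ in $L^1(I_k)$ as $\delta=2^{-m}\to0$ (approximate $\psi$ in $L^1(I_k)$ by continuous functions on $\overline{I_k}$; averaging is a contraction). So we may choose the $m_k$ one after the other so large that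
\begin{equation}\label{eq:eta}
\sum_{k\ge0}\eta_k<\infty,\qquad \eta_k:=\sum_{J\in\mathcal D_k}\int_J|\psi-c_J|.
\end{equation}
For $\psi(x)=1/x$ the choice $m_k=2k+2$ works: since $|\psi'|\le4^{k+1}$ on $I_k$, we get $\eta_k\le2^{-k-1}\cdot2\delta_k4^{k+1}=2^{-k}$.

Let $\varepsilon_J$, $J\in\bigcup_k\mathcal D_k$, be independent signs, each equal to $1$ or $-1$ with probability $\frac12$, and define
\[
\theta=\varepsilon_J\psi h_J\ \text{ on }J\in\mathcal D_k\ (k\ge0),\qquad\theta=\psi\ \text{ on }[1,\infty).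
\]
Then $|\theta|=\psi$ everywhere. Put
\[
\theta_k=\theta1_{I_k},\qquad K_k=\sum_{J\in\mathcal D_k}\varepsilon_Jc_Jh_J,\qquad e_k=\theta_k-K_k .
\]
Since $|e_k|=|\psi-c_J|$ on $J$, we have $\|e_k\|_1=\eta_k$: replacing all $\theta_k$ by the step functions $K_k$ costs an integrable error. From here to the end of Section~\ref{sec:weak} we work with $K_k$.

\begin{lemma}\label{lem:det}
For all choices of signs the following hold.
\begin{itemize}
\item[(P1)] $|K_k|\le2^{k+1}$, $K_k=0$ off $I_k\subset[0,2^{-k}]$, $\|K_k\|_1\le1$, $\int K_k=0$.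
\item[(P2)] $\bigl|\int_a^bK_k\bigr|\le2^{k+2}\delta_k$ for all $a<b$.
\item[(P3)] $\|K_k(\cdot-t)-K_k\|_1\le2|t|/\delta_k$ for all $t\in\mathbb R$.
\end{itemize}
\end{lemma}

\begin{proof}
(P1) is immediate from $c_J\le2^{k+1}$ and $|I_k|=2^{-k-1}$. In (P2), cells contained in $[a,b]$ contribute $0$, and at most two cells meet $[a,b]$ without being contained in it; each contributes at most $2^{k+1}\delta_k$ in modulus, since the integral of $h_J$ over any interval is at most $\delta_k$ in modulus. For (P3) we use $\|K(\cdot-t)-K\|_1\le|t|\operatorname{Var}K$, where $\operatorname{Var}$ is the total variation on $\mathbb R$. As $\operatorname{Var}h_J=4$, the triangle inequality gives $\operatorname{Var}K_k\le\sum_J4c_J\le4\cdot2^{k+1}\cdot2^{-k-2}/\delta_k=2/\delta_k$.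
\end{proof}

\subsection{Correlations}

For $k\le l$ let
\[
F_{k,l}(x)=\int K_k(x+y)K_l(y)\,dy .
\]
By (P1), $F_{k,l}(x)=0$ for $|x|\ge2^{-k}$, and always $|F_{k,l}|\le\|K_k\|_\infty\|K_l\|_1\le2^{k+1}$. We now prove a much better bound, valid everywhere if $k<l$ and away from the central spike if $k=l$. The proof uses \emph{Hoeffding's inequality}: for finitely many independent symmetric signs $\varepsilon_i$ and real $a_i$,
\[
P\Bigl(\Bigl|\sum_ia_i\varepsilon_i\Bigr|>t\Bigl(\sum_ia_i^2\Bigr)^{1/2}\Bigr)\le2e^{-t^2/2}\qquad(t>0).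
\]

\begin{lemma}\label{lem:corr}
Almost surely there is $C_0<\infty$ such that for all $k\le l$
\begin{equation}\label{eq:corr}
|F_{k,l}(x)|\le C_0\,2^kN_l^{-1/4}\quad\text{for all }x\text{ if }k<l,\text{ and for }|x|\ge2\delta_k\text{ if }k=l.
\end{equation}
\end{lemma}

\begin{proof}
Both $K_k$ and $K_l$ are step functions with breakpoints in $\delta_l\mathbb Z$ (recall that $\delta_k$ is a multiple of $\delta_l$), so $F_{k,l}$ is continuous and linear between consecutive points of $\delta_l\mathbb Z$. It also vanishes for $|x|\ge1$. Hence it suffices to bound it at the points $x\in\delta_l\mathbb Z$ with $|x|\le1$, at most $2^{m_l+1}+1$ in number. For $k=l$ it suffices to take those with $|x|\ge2\delta_k$, since $\pm2\delta_k$ are themselves grid points.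

\emph{Case $k<l$.} Condition on the signs of $\mathcal D_k$. Then $F_{k,l}(x)=\sum_{J\in\mathcal D_l}\varepsilon_Ja_J$, where
\[
a_J=c_J\int K_k(x+y)h_J(y)\,dy,\qquad|a_J|\le2^{l+1}\cdot2^{k+1}\cdot2\delta_l,
\]
is now fixed. Since $|\mathcal D_l|=2^{-l-2}/\delta_l$,
\[
\sum_Ja_J^2\le64\cdot4^{k+l}\delta_l^2\cdot2^{-l-2}\delta_l^{-1}=16\cdot4^k\cdot2^l\delta_l=16\cdot4^kN_l^{-1},
\]
and Hoeffding's inequality gives $P(|F_{k,l}(x)|>4t\,2^kN_l^{-1/2})\le2e^{-t^2/2}$, first conditionally and hence also unconditionally.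

\emph{Case $k=l$.} As $F_{k,k}$ is even, let $x=r\delta_k$ with an integer $r\ge2$. Enumerate the cells of $\mathcal D_k$ from left to right as $J_1,J_2,\dots$, and write $\varepsilon_i,c_i$ for $\varepsilon_{J_i},c_{J_i}$. As in \eqref{eq:toyF},
\[
F_{k,k}(x)=\sum_p\Bigl(\sum_i\varepsilon_i\varepsilon_{i+p}c_ic_{i+p}\Bigr)A_{\delta_k}(x-2p\delta_k),
\]
where $p$ runs over the integers and $i$ over the indices for which both $J_i$ and $J_{i+p}$ exist. The term with index $p$ is nonzero only if $|r-2p|<2$, that is, $p=r/2$ if $r$ is even and $p=(r\pm1)/2$ if $r$ is odd. As $r\ge2$, this forces $p\ge1$. So $F_{k,k}(x)$ is the sum of at most two sums $\sum_i\alpha_i\varepsilon_i\varepsilon_{i+p}$ with fixed $p\ge1$ and $|\alpha_i|\le4^{k+1}\cdot2\delta_k$.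

For fixed $p\ge1$ the products $\varepsilon_i\varepsilon_{i+p}$ are again independent symmetric signs. Indeed, let $S$ be a nonempty finite set of indices $i$ with largest element $i_0$; in $\prod_{i\in S}\varepsilon_i\varepsilon_{i+p}$ the factor $\varepsilon_{i_0+p}$ occurs exactly once, so the expectation is $0$; and $\pm1$-valued variables $X_i$ all of whose products over nonempty finite index sets have mean $0$ are independent and symmetric (expand the probability $E\prod_i\frac{1+\sigma_iX_i}2$ of a given sign pattern $(\sigma_i)$). Now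
\[
\sum_i\alpha_i^2\le64\cdot16^k\delta_k^2\cdot2^{-k-2}\delta_k^{-1}=16\cdot4^k\cdot2^k\delta_k=16\cdot4^kN_k^{-1},
\]
and Hoeffding's inequality for each of the two sums gives $P(|F_{k,k}(x)|>8t\,2^kN_k^{-1/2})\le4e^{-t^2/2}$.

\emph{Conclusion.} Take $t=(8m_l)^{1/2}$. In both cases the event $|F_{k,l}(x)|>8(8m_l)^{1/2}2^kN_l^{-1/2}$ has probability at most $4e^{-4m_l}$ at each relevant grid point. Summed over the grid points and over all pairs $k\le l$, these probabilities are at most
\[
\sum_l(l+1)(2^{m_l+1}+1)\,4e^{-4m_l}<\infty,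
\]
because $m_l\ge2l+2$. By the Borel--Cantelli lemma, almost surely $|F_{k,l}|\le8(8m_l)^{1/2}2^kN_l^{-1/2}$, in the stated range of $x$, for all but finitely many pairs $(k,l)$. Since $N_l\ge2^{m_l/2}$, the factor $(8m_l)^{1/2}N_l^{-1/4}$ is bounded. For the finitely many remaining pairs we have $|F_{k,l}|\le2^{k+1}$, and it suffices to enlarge $C_0$.
\end{proof}

\emph{From now on we fix signs for which \eqref{eq:corr} holds.} Everything that follows is deterministic; the constants $C$ may depend on $C_0$.

\section{The weak type estimate}\label{sec:weak}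

For $f\in L^1$ put $T_nf=\sum_{k=0}^nK_k*f$ and $T^*f=\sup_{n\ge0}|T_nf|$.

\begin{proposition}\label{prop:weak}
$|\{T^*f>3\lambda\}|\le C\|f\|_1/\lambda$ for all $f\in L^1$ and $\lambda>0$.
\end{proposition}

By monotone convergence it suffices to prove this for $\sup_{n\le n_0}|T_nf|$ with a constant independent of $n_0$. Fix $n_0$; in this section all indices $k,l,n$ lie in $[0,n_0]$, and $T^*$ denotes the supremum over this range.

As in Section~\ref{sec:block}, all $L^2$ norms are computed by correlations. For $L,L'\in L^1\cap L^\infty$ and $b,b'\in L^1$, Fubini's theorem gives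
\begin{equation}\label{eq:quad}
\langle L*b,L'*b'\rangle=\iint b(z)b'(w)\,G(w-z)\,dz\,dw,\qquad G(x)=\int L(x+y)L'(y)\,dy .
\end{equation}

\subsection{Decomposition and good part}

Let $\{Q\}$ be the maximal dyadic intervals with $\frac1{|Q|}\int_Q|f|>\lambda$. They exist because these averages are at most $\|f\|_1/|Q|$; they are disjoint, and by maximality their averages of $|f|$ are at most $2\lambda$. Let $f_Q$ be the mean of $f$ on $Q$ and put $b_Q=(f-f_Q)1_Q$, $g=f-\sum_Qb_Q$. Since $|f|\le\lambda$ a.e.\ off $\bigcup Q$,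
\[
|g|\le2\lambda\ \text{a.e.},\quad\|g\|_1\le\|f\|_1,\quad\int b_Q=0,\quad\|b_Q\|_1\le4\lambda|Q|,
\]
\[
\sum_Q\|b_Q\|_1\le2\|f\|_1,\qquad\sum_Q|Q|\le\|f\|_1/\lambda .
\]
We group the $b_Q$ by size: for $s\in\mathbb Z$ let $B_s=\sum_{|Q|=2^{-s}}b_Q$. Then $\sum_s\|B_s\|_1\le2\|f\|_1$, and as in \eqref{eq:toydensity}, for every interval $I$,
\begin{equation}\label{eq:density}
\int_I|B_s|\le4\lambda\bigl(|I|+2\cdot2^{-s}\bigr).
\end{equation}

\emph{Good part.} By \eqref{eq:corr} and the trivial bound $|F_{k,k}|\le2^{k+1}$ on $|x|<2\delta_k$,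
\[
\|F_{k,k}\|_1\le4\delta_k2^{k+1}+2\cdot2^{-k}C_02^kN_k^{-1/4}=8N_k^{-1}+2C_0N_k^{-1/4}\le C2^{-k/4}.
\]
By \eqref{eq:quad}, $\|K_k*g\|_2^2\le\|F_{k,k}\|_1\|g\|_2^2$, so $\|T^*g\|_2\le\sum_k\|K_k*g\|_2\le C\|g\|_2$ and
\[
|\{T^*g>\lambda\}|\le C\lambda^{-2}\|g\|_2^2\le C\lambda^{-2}\cdot2\lambda\|g\|_1\le C\|f\|_1/\lambda .
\]

\subsection{Three ranges of bad intervals}

Consider $K_k*b_Q$, and recall that $K_k$ lives on $[0,2^{-k}]$ and is constant on half-cells of length $\delta_k$.

\emph{Long intervals, $|Q|\ge2^{-k}$.} Let $\Omega=\bigcup_Q\bigl(Q\cup(Q+|Q|)\bigr)$; then $|\Omega|\le2\|f\|_1/\lambda$. If $|Q|\ge2^{-k}$, then $K_k*b_Q=0$ a.e.\ off $\Omega$. Hence only the sizes $2^{-s}$ with $s>k$ matter off $\Omega$. The series $\sum_sK_k*B_s$ converges absolutely a.e., since $\sum_s\|K_k*B_s\|_1\le\sum_s\|B_s\|_1<\infty$. Writing $s=k+j$ for the intermediate sizes, we have a.e.\ off $\Omega$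
\begin{equation}\label{eq:split}
T_n\Bigl(\sum_Qb_Q\Bigr)=\sum_{k\le n}\sum_{s\ge m_k}K_k*B_s+\sum_{j\ge1}\sum_{k\le n}u_{k,j},
\end{equation}
where
\[
u_{k,j}=K_k*B_{k+j}\ \text{ if }1\le j<m_k-k,\qquad u_{k,j}=0\ \text{ if }j\ge m_k-k.
\]

\emph{Short intervals, $|Q|=2^{-s}\le\delta_k$.} Here the cancellation of $b_Q$ is effective. If $y_Q\in Q$, then $K_k*b_Q(x)=\int\bigl(K_k(x-y)-K_k(x-y_Q)\bigr)b_Q(y)\,dy$, so by (P3)
\[
\|K_k*b_Q\|_1\le\frac{2|Q|}{\delta_k}\|b_Q\|_1=2\cdot2^{m_k-s}\|b_Q\|_1 .
\]
As the $m_k$ are distinct integers, $\sum_{k:\,m_k\le s}2\cdot2^{m_k-s}\le4$. Thus the first sum in \eqref{eq:split} is dominated, for all $n$ at once, by a function of $L^1$ norm at most $4\sum_Q\|b_Q\|_1\le8\|f\|_1$, and the set where the supremum over $n$ of its modulus exceeds $\lambda$ has measure at most $8\|f\|_1/\lambda$.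

\emph{Intermediate intervals, $\delta_k<|Q|<2^{-k}$.} Neither argument applies; this is where the signs enter. Let
\[
V_j=\sup_{n\le n_0}\Bigl|\sum_{k\le n}u_{k,j}\Bigr|.
\]
We shall prove that
\begin{equation}\label{eq:Vj}
\|V_j\|_2\le C2^{-j/16}(\lambda\|f\|_1)^{1/2}\qquad(j\ge1).
\end{equation}
Given \eqref{eq:Vj}, $|\{\sum_jV_j>\lambda\}|\le\lambda^{-2}\bigl(\sum_j\|V_j\|_2\bigr)^2\le C\|f\|_1/\lambda$. If none of $T^*g$, the supremum over $n$ of the modulus of the first sum in \eqref{eq:split}, and $\sum_jV_j$ exceeds $\lambda$ at a point off $\Omega$, then $T^*f\le3\lambda$ there, up to a null set. So \eqref{eq:Vj} implies Proposition~\ref{prop:weak}.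

\subsection{Intermediate intervals: the full sum}

Fix $j$ and write $u_k=u_{k,j}$. If $u_k\ne0$, then $k+j<m_k$, and therefore
\begin{equation}\label{eq:inter}
\delta_k<2^{-k-j},\qquad N_k>2^j .
\end{equation}

\emph{Diagonal terms.} This is the computation of Section~\ref{sec:block}. Suppose $u_k\ne0$. In \eqref{eq:quad}, with $G=F_{k,k}$, we use \eqref{eq:density} in the variable $z$ for fixed $w$. The region $|w-z|<2\delta_k$ contributes at most
\[
2^{k+1}\cdot4\lambda\bigl(4\delta_k+2\cdot2^{-k-j}\bigr)\|B_{k+j}\|_1\le48\lambda2^{-j}\|B_{k+j}\|_1,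
\]
and by \eqref{eq:corr} the region $2\delta_k\le|w-z|<2^{-k}$ contributes at most
\[
C_02^kN_k^{-1/4}\cdot4\lambda\bigl(2\cdot2^{-k}+2\cdot2^{-k-j}\bigr)\|B_{k+j}\|_1\le C\lambda2^{-j/4}\|B_{k+j}\|_1 .
\]
Hence
\begin{equation}\label{eq:diag}
\|u_k\|_2^2\le C\lambda2^{-j/4}\|B_{k+j}\|_1 .
\end{equation}

\emph{Cross terms.} Let $k<l$ with $u_k,u_l\ne0$. Now \eqref{eq:corr} holds for all $x$: two different shells have no spike. Integrating first in the variable $z$ of $B_{k+j}$,
\begin{align*}
|\langle u_k,u_l\rangle|&\le C_02^kN_l^{-1/4}\cdot4\lambda\bigl(2\cdot2^{-k}+2\cdot2^{-k-j}\bigr)\|B_{l+j}\|_1\\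
&\le C\lambda N_l^{-1/4}\|B_{l+j}\|_1\le C\lambda2^{-l/8}2^{-j/8}\|B_{l+j}\|_1,
\end{align*}
since $N_l\ge2^l$ and $N_l>2^j$. For each $l$ there are $l$ values of $k$, and $l2^{-l/8}\le C$. So, with $U=\sum_{k\le n_0}u_k$, \eqref{eq:diag} and the last estimate give
\begin{equation}\label{eq:U}
\|U\|_2^2\le C2^{-j/8}\lambda\sum_l\|B_{l+j}\|_1\le C2^{-j/8}\lambda\|f\|_1 .
\end{equation}

\subsection{Intermediate intervals: the supremum}

To pass from $U$ to the partial sums we recover the latter, approximately, by averaging $U$. Let $\chi_n=\delta_n^{-1}1_{[0,\delta_n]}$ and $P_nh=\chi_n*h$, and let $I$ denote the identity operator. Averaging over length $\delta_n$ hardly affects the kernels $K_k$ with $k\ll n$, which are constant on intervals of length $\delta_k\gg\delta_n$, and nearly annihilates those with $k\gg n$, whose integral over every cell of length $2\delta_k\ll\delta_n$ vanishes. We therefore write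
\begin{equation}\label{eq:three}
\sum_{k\le n}u_k=P_nU+\sum_{k\le n}(I-P_n)u_k-\sum_{n<k\le n_0}P_nu_k
\end{equation}
and expect the last two sums to be small. A general bound makes this precise.

\begin{lemma}\label{lem:trivial}
Let $L\in L^1\cap L^\infty$ vanish off $[0,d]$, where $d\ge2^{-s}$. Then
\[
\|L*B_s\|_2^2\le16\lambda\,d\,\|L\|_1\|L\|_\infty\|B_s\|_1 .
\]
\end{lemma}

\begin{proof}
Use \eqref{eq:quad} with $L'=L$ and $b=b'=B_s$. Here $|G|\le\|L\|_1\|L\|_\infty$ and $G(x)=0$ for $|x|>d$, while $\int_{|z-w|\le d}|B_s(z)|\,dz\le4\lambda(2d+2\cdot2^{-s})\le16\lambda d$ by \eqref{eq:density}.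
\end{proof}

\emph{First term of \eqref{eq:three}.} Let $Mh(x)=\sup_{r>0}\frac1r\int_0^r|h(x-y)|\,dy$ be the one-sided Hardy--Littlewood maximal function; it is bounded on $L^2$ and of weak type $(1,1)$. Then $\sup_n|P_nU|\le MU$, which by \eqref{eq:U} has $L^2$ norm at most $C2^{-j/16}(\lambda\|f\|_1)^{1/2}$.

\emph{Second term.} Let $i=n-k\ge0$ and suppose $u_k\ne0$. Then $(I-P_n)u_k=L*B_{k+j}$ with $L=K_k-\chi_n*K_k$. Here $\|L\|_\infty\le2^{k+2}$. By (P3), averaged over translations by $t\in[0,\delta_n]$, and by \eqref{eq:scales}, $\|L\|_1\le2\delta_n/\delta_k\le2\cdot2^{-i}$. Also $L=0$ off $[0,2\cdot2^{-k}]$, as $\delta_n\le\delta_k\le2^{-k}$. Lemma~\ref{lem:trivial} with $s=k+j$ and $d=2\cdot2^{-k}$ gives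
\[
\|(I-P_n)u_k\|_2^2\le16\lambda\cdot2\cdot2^{-k}\cdot2\cdot2^{-i}\cdot2^{k+2}\|B_{k+j}\|_1=256\,\lambda2^{-i}\|B_{k+j}\|_1 .
\]
This decays in $i$ but not in $j$. On the other hand, $\|(I-P_n)u_k\|_2^2\le4\|u_k\|_2^2\le C\lambda2^{-j/4}\|B_{k+j}\|_1$ by \eqref{eq:diag}. The geometric mean of the two bounds is
\begin{equation}\label{eq:geom}
\|(I-P_n)u_{n-i}\|_2^2\le C\lambda2^{-i/2}2^{-j/8}\|B_{n-i+j}\|_1 .
\end{equation}
For fixed $i$ we bound the supremum over $n$ by the $\ell^2$ sum over $n$ and use $\sum_n\|B_{n-i+j}\|_1\le2\|f\|_1$: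
\begin{align*}
\Bigl\|\sup_n\Bigl|\sum_{k\le n}(I-P_n)u_k\Bigr|\Bigr\|_2
&\le\sum_{i\ge0}\Bigl(\sum_{n\ge i}\|(I-P_n)u_{n-i}\|_2^2\Bigr)^{1/2}\\
&\le C\sum_{i\ge0}2^{-i/4}2^{-j/16}(\lambda\|f\|_1)^{1/2}\le C2^{-j/16}(\lambda\|f\|_1)^{1/2}.
\end{align*}

\emph{Third term.} Let $i=k-n\ge1$ and suppose $u_k\ne0$. Then $P_nu_k=L*B_{k+j}$ with $L=\chi_n*K_k$. Here $\|L\|_1\le1$, and $\|L\|_\infty\le2^{k+2}\delta_k/\delta_n$ by (P2); this is where the zero mean on each cell is used. Moreover $L=0$ off $[0,2\rho]$ with $\rho=\max(2^{-k},\delta_n)$. We claim that $\rho\|L\|_\infty\le4\cdot2^{-i}$. If $\rho=2^{-k}$, then $\rho\|L\|_\infty\le4\delta_k/\delta_n\le4\cdot2^{-i}$ by \eqref{eq:scales}. If $\rho=\delta_n$, then $\rho\|L\|_\infty\le2^{k+2}\delta_k=4/N_k\le2^{-k}\le2^{-i}$, since $k=n+i\ge i$. Lemma~\ref{lem:trivial} with $s=k+j$ and $d=2\rho\ge2^{-k-j}$ gives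
\[
\|P_nu_k\|_2^2\le32\lambda\rho\|L\|_\infty\|B_{k+j}\|_1\le128\,\lambda2^{-i}\|B_{k+j}\|_1 .
\]
Together with $\|P_nu_k\|_2\le\|u_k\|_2$ and \eqref{eq:diag}, the geometric mean yields $\|P_nu_{n+i}\|_2^2\le C\lambda2^{-i/2}2^{-j/8}\|B_{n+i+j}\|_1$. This is the analogue of \eqref{eq:geom}; the same summation, first over $n$ for fixed $i$ and then over $i\ge1$, shows that the supremum over $n$ of the modulus of the third term has $L^2$ norm at most $C2^{-j/16}(\lambda\|f\|_1)^{1/2}$.

This proves \eqref{eq:Vj} and hence Proposition~\ref{prop:weak}.\hfill$\square$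

\section{Almost everywhere convergence}\label{sec:ae}

From here on $T^*$ is again the supremum over all $n\ge0$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $f\in L^1$. As $\theta$ is bounded on $[1,\infty)$, the integral $\int_1^\infty\theta(y)f(x-y)\,dy$ converges absolutely for every $x$. So we have to show that $\int_\varepsilon^1\theta(y)f(x-y)\,dy$ converges a.e.\ as $\varepsilon\to0^+$. For $\varepsilon\in I_n$,
\begin{align}
\int_\varepsilon^1\theta(y)f(x-y)\,dy={}&\sum_{k<n}K_k*f(x)+\int_\varepsilon^{2^{-n}}K_n(y)f(x-y)\,dy\notag\\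
&+\sum_{k<n}e_k*f(x)+\int_\varepsilon^{2^{-n}}e_n(y)f(x-y)\,dy .\label{eq:trunc}
\end{align}

\emph{The errors $e_k$.} By \eqref{eq:eta}, $\sum_k|e_k|*|f|$ has $L^1$ norm at most $\sum_k\eta_k\|f\|_1<\infty$, so it is finite a.e. At such points the sum in the second line converges as $n\to\infty$, and the last integral, which is at most $|e_n|*|f|(x)$ in modulus, tends to $0$.

\emph{The first line.} Let $R_nf(x)=\sup_{\varepsilon\in I_n}\bigl|\int_\varepsilon^{2^{-n}}K_n(y)f(x-y)\,dy\bigr|$. By (P1),
\[
R_nf(x)\le2^{n+1}\int_0^{2^{-n}}|f(x-y)|\,dy\le2Mf(x).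
\]
The sum in the first line is $T_{n-1}f(x)$ for $n\ge1$, so it converges and the integral next to it tends to $0$ wherever
\[
\mathcal Of:=\limsup_{n,n'\to\infty}|T_nf-T_{n'}f|+\limsup_{n\to\infty}R_nf
\]
vanishes. It remains to show that $\mathcal Of=0$ a.e. First let $f\in C^1_c$ have Lipschitz constant $\Lambda$. Since $\int K_k=0$ and $\|K_k\|_1\le1$,
\[
|K_k*f(x)|\le\int|K_k(y)||f(x-y)-f(x)|\,dy\le\Lambda2^{-k},
\]
so $T_nf(x)$ converges. Subtracting $f(x)$ in the same way and using (P2),
\[
R_nf(x)\le\Lambda2^{-n}+|f(x)|\,2^{n+2}\delta_n=\Lambda2^{-n}+4|f(x)|/N_n\longrightarrow0 .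
\]
Hence $\mathcal Of=0$ for these $f$. For general $f\in L^1$ and any $\phi\in C^1_c$,
\[
\mathcal Of\le\mathcal O\phi+\mathcal O(f-\phi)\le2T^*(f-\phi)+2M(f-\phi),
\]
so by Proposition~\ref{prop:weak} and the weak type of $M$ we have $|\{\mathcal Of>\lambda\}|\le C\|f-\phi\|_1/\lambda$ for every $\lambda>0$. As $C^1_c$ is dense in $L^1$, $\mathcal Of=0$ a.e. This proves $(*)$.

\emph{The maximal operator.} By \eqref{eq:trunc},
\[
\sup_{0<\varepsilon<1}\Bigl|\int_\varepsilon^1\theta(y)f(x-y)\,dy\Bigr|\le T^*f(x)+2Mf(x)+\sum_k|e_k|*|f|(x)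
\]
(for $n=0$ the sums over $k<n$ are empty). Each of the three terms is of weak type $(1,1)$, the last one even bounded on $L^1$, and so is their sum.
\end{proof}

\begin{remark}
Randomness was used only in Lemma~\ref{lem:corr}. So for fixed $\psi$ and $(m_k)$ almost every choice of signs works, simultaneously for all $f\in L^1$. In particular, for $\psi(x)=1/x$ one may take cells of length $2\cdot2^{-2k-2}$ in the $k$th shell.
\end{remark}

\section{Necessity for monotone moduli}\label{sec:necessity}

The idea is this. Place point masses $x_0$ at the multiples of $x_0$, so that the mass on $[0,1]$ is about $1$. As the lower limit of integration passes the distance $y_0<x_0$ from $x$ to the nearest mass on its left, the truncated integral jumps by $x_0\theta(y_0)$. If $\psi$ is nonincreasing, all these jumps are at least $x_0\psi(x_0)$ in modulus. A uniform bound for the truncations, which follows from $(*)$ by a Baire category argument, then bounds $x_0\psi(x_0)$.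

\begin{proof}[Proof of Theorem~\ref{thm:class}]
A nonincreasing $\psi$ is bounded by $\psi(1)$ on $[1,\infty)$, so sufficiency follows from Theorem~\ref{thm:main}.

For the converse let $\psi$ be nonincreasing, $|\theta|=\psi$, and suppose that $\theta$ has property $(*)$. For $\varepsilon\in(0,1)$ put
\[
S_\varepsilon f(x)=\int_\varepsilon^1\theta(y)f(x-y)\,dy,\qquad S^*f=\sup_{\varepsilon\in\mathbb Q\cap(0,1)}|S_\varepsilon f|,
\]
considered on $X=[0,1]$. Since $|\theta|\le\psi(\varepsilon_0)$ on $[\varepsilon_0,1]$,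
\begin{equation}\label{eq:Sbound}
|S_\varepsilon f(x)|\le\psi(\varepsilon_0)\|f\|_1\qquad\text{for all }x\text{ and all }\varepsilon\ge\varepsilon_0>0 .
\end{equation}
As $\theta$ is bounded on $[1,\infty)$, $\int_1^\infty\theta(y)f(x-y)\,dy$ converges absolutely, so $(*)$ says that $S_\varepsilon f(x)$ converges as $\varepsilon\to0$ for a.e.\ $x$. With \eqref{eq:Sbound} this gives $S^*f<\infty$ a.e.\ for every $f\in L^1$.

\emph{Step 1: a uniform bound.} There is $\Lambda<\infty$ such that
\begin{equation}\label{eq:banach}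
\bigl|\{x\in X:S^*f(x)>\Lambda\|f\|_1\}\bigr|\le\tfrac14\qquad\text{for all }f\in L^1 .
\end{equation}
For $N=1,2,\dots$ let $E_N=\{f\in L^1:|\{x\in X:S^*f>N\}|\le\frac18\}$. Since $S^*f<\infty$ a.e.\ on $X$ and $|X|<\infty$, $\bigcup_NE_N=L^1$. Each $E_N$ is closed: let $f_i\in E_N$, $f_i\to f$ in $L^1$. For a finite set of rational $\varepsilon$'s, $\max_\varepsilon|S_\varepsilon f_i|\to\max_\varepsilon|S_\varepsilon f|$ uniformly, by \eqref{eq:Sbound}. Every point with $\max_\varepsilon|S_\varepsilon f|>N$ therefore satisfies $\max_\varepsilon|S_\varepsilon f_i|>N$ for all large $i$, so by Fatou's lemma $|\{x\in X:\max_\varepsilon|S_\varepsilon f|>N\}|\le\frac18$. Letting the finite set increase to $\mathbb Q\cap(0,1)$, we get $f\in E_N$.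

By Baire's theorem some $E_N$ contains a closed ball with center $f_0$ and radius $r>0$. If $\|h\|_1\le r$, then $S^*h\le S^*(f_0+h)+S^*f_0$, and both functions on the right exceed $N$ only on sets of measure at most $\frac18$ in $X$; so $|\{x\in X:S^*h>2N\}|\le\frac14$. By homogeneity, \eqref{eq:banach} holds with $\Lambda=2N/r$.

\emph{Step 2: test functions.} Let $x_0\in(0,\frac12)$ and $a=x_0\psi(x_0)$. If $a=0$ there is nothing to bound, so assume that $a>0$. By monotonicity $\psi\ge a/x_0$ on $(0,x_0]$. For $0<h<x_0$ let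
\[
f_h=\sum_{i=0}^{\lfloor1/x_0\rfloor}\frac{x_0}h\,1_{[ix_0,\,ix_0+h]},\qquad\|f_h\|_1\le1+x_0\le2 .
\]
Almost every $x\in X$ lies in $(ix_0,(i+1)x_0)$ for one of these $i$. For such $x$ put $y_0=x-ix_0\in(0,x_0)$. For $0<h<y_0$ and $y\in[y_0-h,y_0]$ the point $x-y$ lies in $[ix_0,ix_0+h]$, so
\[
\int_{y_0-h}^{y_0}\theta(y)f_h(x-y)\,dy=\frac{x_0}h\int_{y_0-h}^{y_0}\theta(y)\,dy\ \xrightarrow[h\to0]{}\ x_0\theta(y_0)
\]
for a.e.\ $x$, by Lebesgue's differentiation theorem ($\theta$ is bounded on $[\varepsilon_0,\infty)$ for every $\varepsilon_0>0$). Here $|x_0\theta(y_0)|=x_0\psi(y_0)\ge a$. The left side is $S_{y_0-h}f_h(x)-S_{y_0}f_h(x)$, hence at most $2S^*f_h(x)$ in modulus: $\varepsilon\mapsto S_\varepsilon f_h(x)$ is continuous, so restricting to rational $\varepsilon$ does not change the supremum. Thus $\liminf_{h\to0}S^*f_h\ge a/2$ a.e.\ on $X$. By Fatou's lemma, applied along a sequence $h\to0$, $|\{x\in X:S^*f_h>a/3\}|>\frac14$ for some $h$. But $\|f_h\|_1\le2$ and \eqref{eq:banach} give $|\{x\in X:S^*f_h>2\Lambda\}|\le\frac14$,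 so $a/3<2\Lambda$.

We have shown that $x_0\psi(x_0)<6\Lambda$ for every $x_0\in(0,\frac12)$ with $\psi(x_0)>0$. On $[\frac12,1)$ we have $x\psi(x)\le\psi(\frac12)$. Hence $\sup_{0<x<1}x\psi(x)<\infty$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{AECS}
\emph{Almost everywhere convergence of series in $L^1$},
\url{http://www.ams.org/journals/proc/2005-133-08/S0002-9939-05-07957-8/S0002-9939-05-07957-8.pdf}.
\end{thebibliography}

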